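
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Finite summands of the set of integers composed of given primes}


\begin{abstract}
For a set $\mathcal P$ of primes let $\mathcal R(\mathcal P)$ be the set of positive integers all of whose prime factors lie in $\mathcal P$. We show that, for nonempty $\mathcal P$, the set $\mathcal R(\mathcal P)$ can be written as $\mathcal B+\mathcal C$ with $|\mathcal B|,|\mathcal C|\ge 2$ and one of $\mathcal B,\mathcal C$ finite if and only if $\mathcal P$ contains all but finitely many primes. It follows that every $\mathcal P$ whose counting function is $O(x/(\log x)^2)$ gives a set without such a decomposition. We also determine exactly which upper bounds on the counting function of $\mathcal P$ have this effect. The proof finds, whenever infinitely many primes are missing from $\mathcal P$, elements of $\mathcal R(\mathcal P)$ with no other element of $\mathcal R(\mathcal P)$ within any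 prescribed distance. It works with residues modulo finitely many missing primes and combines Stepanov's method, Weil's bound and the Chinese remainder theorem.
\end{abstract}

\section{The question and the answer}

Let $\mathbb N=\{1,2,\dots\}$ and $\mathbb N_0=\mathbb N\cup\{0\}$, and let $\mathbb P$ be the set of primes. For $\mathcal P\subset\mathbb P$ put
\[
P(x)=|\{p\le x:\ p\in\mathcal P\}|,\qquad
\mathcal R(\mathcal P)=\{n\in\mathbb N:\ \text{every prime factor of $n$ lies in }\mathcal P\},
\]
so that $1\in\mathcal R(\mathcal P)$. An \emph{additive decomposition} of $\mathcal A\subset\mathbb N_0$ is a representation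
\[
\mathcal A=\mathcal B+\mathcal C=\{b+c:\ b\in\mathcal B,\ c\in\mathcal C\},\qquad \mathcal B,\mathcal C\subset\mathbb N_0,\quad |\mathcal B|\ge2,\ |\mathcal C|\ge 2 .
\]
If $\mathcal A$ is infinite and $\mathcal B$ or $\mathcal C$ is finite, it is called an \emph{a-F-decomposition}; a set without a-F-decompositions is \emph{a-F-primitive}. We write $P(x)\ll f(x)$ if there is a constant $c>0$ with $P(x)\le c f(x)$ for all sufficiently large $x$. The following question is posed in \cite{source}.

\begin{quote}
\emph{Is there a function $f$ with $f(x)/\log\log x\to\infty$ such that $\mathcal R(\mathcal P)$ is a-F-primitive for every $\mathcal P\subset\mathbb P$ with $P(x)\ll f(x)$?}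
\end{quote}

An a-F-decomposition with finite summand $\mathcal B$ says that $\mathcal A$ is a union of translates $\mathcal B+c$, possibly overlapping, of one finite pattern. The set $\mathcal R(\mathcal P)$ is defined by multiplication, and the question is how many primes $\mathcal P$ must contain before such an additive pattern can appear.

Two extreme cases are immediate. If $\mathcal P=\{p\}$, then $\mathcal R(\mathcal P)=\{1,p,p^2,\dots\}$ has gaps tending to infinity, so no finite pattern with at least two elements can cover its large elements. If $\mathcal P=\mathbb P$, then $\mathcal R(\mathcal P)=\mathbb N=\{1,2\}+2\mathbb N_0$. Removing finitely many primes from $\mathbb P$ leaves a periodic set, which still decomposes; for instance, the set of odd positive integers is $\{1,3\}+4\mathbb N_0$. One may guess that removing infinitely many primes destroys every pattern, and this is true.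

\begin{theorem}\label{thm:main}
Let $\emptyset\neq\mathcal P\subset\mathbb P$ and $\mathcal Q=\mathbb P\setminus\mathcal P$. The following are equivalent.
\begin{enumerate}
\item[(1)] $\mathcal Q$ is infinite.
\item[(2)] For every $D\in\mathbb N$ there are infinitely many $n\in\mathcal R(\mathcal P)$ with $\mathcal R(\mathcal P)\cap[n-D,n+D]=\{n\}$.
\item[(3)] Every $\mathcal A\subset\mathbb N_0$ that differs from $\mathcal R(\mathcal P)$ in only finitely many elements is a-F-primitive.
\item[(4)] $\mathcal R(\mathcal P)$ is a-F-primitive.
\end{enumerate}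
\end{theorem}

In other words, for nonempty $\mathcal P$ the set $\mathcal R(\mathcal P)$ has an a-F-decomposition exactly when all but finitely many primes belong to $\mathcal P$. (For $\mathcal P=\emptyset$ we have $\mathcal R(\mathcal P)=\{1\}$; then (1), (3) and (4) hold, the last two because finite sets have no a-F-decompositions, but (2) fails.)

\begin{corollary}\label{cor:good}
Call a positive function $f$ \emph{good} if $\mathcal R(\mathcal P)$ is a-F-primitive for every $\mathcal P\subset\mathbb P$ with $P(x)\ll f(x)$, and let $\pi(x)$ be the number of primes up to $x$. Then $f$ is good if and only if $\pi(x)\not\ll f(x)$, that is, if and only if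
\[
\liminf_{x\to\infty}\frac{f(x)\log x}{x}=0 .
\]
In particular every positive $f(x)=o(x/\log x)$ is good.
\end{corollary}

So the answer to the question is \textbf{yes}. One may take $f(x)=x/(\log x)^2$ for $x\ge2$, for which $f(x)/\log\log x\to\infty$ and $f(x)\log x/x=1/\log x\to0$.

Two observations show that size alone cannot settle the matter. A very thin set may decompose: $\{0,1\}+\{10^j:j\in\mathbb N\}$. On the other side, condition (1) allows $\mathcal R(\mathcal P)$ to be very dense. At most $x\sum_{q\in\mathcal Q}1/q$ integers $n\le x$ lie outside $\mathcal R(\mathcal P)$, so if $\mathcal Q$ is infinite with $\sum_{q\in\mathcal Q}1/q<1/100$, then $\mathcal R(\mathcal P)$ contains more than $99$ percent of the positive integers up to any large $x$. Still, by (2), it has infinitely many elements with no other element within distance $10^{10}$. Finding these isolated elements is the heart of the paper.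

\section{Isolated elements and decompositions}

We prove (1)$\Rightarrow$(2)$\Rightarrow$(3)$\Rightarrow$(4)$\Rightarrow$(1). An isolated element is an obvious obstruction to an a-F-decomposition: if $|\mathcal B|\ge2$ and every element of $\mathcal A$ lies in a translate $\mathcal B+c\subset\mathcal A$, then every element has another element of $\mathcal A$ at distance at most $\max\mathcal B-\min\mathcal B$. In this section we derive all implications except (1)$\Rightarrow$(2), and the corollary.

\begin{proof}[Proof of (2)$\Rightarrow$(3)]
Let $E$ be the finite symmetric difference of $\mathcal A$ and $\mathcal R(\mathcal P)$. Suppose that $\mathcal A=\mathcal B+\mathcal C$ where, say, $\mathcal B$ is finite and $|\mathcal B|\ge2$. Put $D=\max\mathcal B-\min\mathcal B\ge1$. By (2) there is $n\in\mathcal R(\mathcal P)$ with $\mathcal R(\mathcal P)\cap[n-D,n+D]=\{n\}$ and with $n-D$ larger than every element of $E$; hence $\mathcal A\cap[n-D,n+D]=\{n\}$. Write $n=b+c$ with $b\in\mathcal B$, $c\in\mathcal C$, and take $b'\in\mathcal B\setminus\{b\}$. Then $b'+c=n+(b'-b)$ lies in $\mathcal A$ and $0<|b'-b|\le D$,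 a contradiction.
\end{proof}

The implication (3)$\Rightarrow$(4) is the case $\mathcal A=\mathcal R(\mathcal P)$.

\begin{proof}[Proof of (4)$\Rightarrow$(1)]
Suppose that $\mathcal Q$ is finite. Let $M=\prod_{q\in\mathcal Q}q$ (with $M=1$ if $\mathcal Q=\emptyset$). Then $\mathcal R(\mathcal P)=\{n\in\mathbb N:\gcd(n,M)=1\}$. This condition depends only on $n$ modulo $M$, so
\[
\mathcal R(\mathcal P)=\mathcal B+2M\,\mathbb N_0,\qquad \mathcal B=\{1\le b\le 2M:\ \gcd(b,M)=1\}.
\]
The numbers $1$ and $M+1\le 2M$ are distinct elements of $\mathcal B$, so $|\mathcal B|\ge2$ and this is an a-F-decomposition.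
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:good} from Theorem~\ref{thm:main}]
If $\pi(x)\ll f(x)$, then $\mathcal P=\mathbb P$ satisfies $P(x)\ll f(x)$, while $\mathcal R(\mathbb P)=\mathbb N=\{1,2\}+2\mathbb N_0$. So $f$ is not good.

Now let $\pi(x)\not\ll f(x)$ and $P(x)\ll f(x)$. If $\mathcal P=\emptyset$, then $\mathcal R(\mathcal P)=\{1\}$ is finite and has no a-F-decomposition. Let $\mathcal P\ne\emptyset$. If $\mathbb P\setminus\mathcal P$ were finite, then $P(x)\to\infty$ and $\pi(x)\le P(x)+|\mathbb P\setminus\mathcal P|\le 2P(x)$ for large $x$, so $\pi(x)\ll f(x)$, a contradiction. Hence $\mathbb P\setminus\mathcal P$ is infinite and $\mathcal R(\mathcal P)$ is a-F-primitive by Theorem~\ref{thm:main}.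

Finally, $\pi(x)\ll f(x)$ means $\liminf f(x)/\pi(x)>0$. By the standard bounds $c_1x/\log x\le\pi(x)\le c_2x/\log x$ for large $x$, with constants $c_1,c_2>0$, this is the same as $\liminf f(x)\log x/x>0$.
\end{proof}

\section{From integers to residues}\label{sec:residues}

From now on $\mathcal P\neq\emptyset$ and $\mathcal Q=\mathbb P\setminus\mathcal P$. To certify that $n+d\notin\mathcal R(\mathcal P)$ we look at $n+d$ modulo finitely many primes of $\mathcal Q$ and show that its residue class contains no element of $\mathcal R(\mathcal P)$. The cheapest certificate is $q\mid n+d$ for some $q\in\mathcal Q$, but we shall need others. For a product $M$ of distinct primes of $\mathcal Q$ let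
\[
H_M=\{\,n\bmod M:\ n\in\mathcal R(\mathcal P)\,\}\subset(\mathbb Z/M\mathbb Z)^* .
\]
The inclusion holds because elements of $\mathcal R(\mathcal P)$ have no prime factor in $\mathcal Q$. The set $H_M$ contains $1$ and is closed under multiplication. In a finite group this makes it a subgroup. If $M'\mid M$, reduction modulo $M'$ maps $H_M$ onto $H_{M'}$. For a prime $q$ we write $\mathbb F_q=\mathbb Z/q\mathbb Z$.

\begin{definition}
Let $D,M\in\mathbb N$ and $H\subset\mathbb Z/M\mathbb Z$. An element $h\in H$ is \emph{$D$-isolated in $H$} if $h+d\notin H$ for all integers $d$ with $1\le|d|\le D$.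
\end{definition}

\begin{lemma}\label{lem:lift}
If $H_M$ has a $D$-isolated element for some product $M$ of distinct primes of $\mathcal Q$, then there are infinitely many $n\in\mathcal R(\mathcal P)$ with $\mathcal R(\mathcal P)\cap[n-D,n+D]=\{n\}$.
\end{lemma}

\begin{proof}
Let $h$ be $D$-isolated in $H_M$, let $n_0\in\mathcal R(\mathcal P)$ lie in the class $h$, fix $p\in\mathcal P$, and let $g=|(\mathbb Z/M\mathbb Z)^*|$. As $p\nmid M$, we have $p^g\equiv1\pmod M$. So all the numbers $n=n_0p^{jg}$, $j\ge0$, lie in $\mathcal R(\mathcal P)$ and in the class $h$. If for one of them $n+d\in\mathcal R(\mathcal P)$ with $1\le|d|\le D$, then $h+d\in H_M$, contrary to the choice of $h$.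
\end{proof}

Thus (1)$\Rightarrow$(2) becomes the following task: \emph{if $\mathcal Q$ is infinite, find for every $D$ a modulus $M$ such that $H_M$ has a $D$-isolated element.} We have little control over the subgroups $H_M$, so all possibilities must be faced.

\subsection*{The case $D=1$ by hand}

Suppose $3,5\in\mathcal Q$. The natural attempt is to look for $n\in\mathcal R(\mathcal P)$ with $3\mid n+1$ and $5\mid n-1$, that is, $n\equiv11\pmod{15}$.

\emph{Full group.} If $H_{15}=(\mathbb Z/15\mathbb Z)^*$, then $11\in H_{15}$. It is $1$-isolated because $10$ and $12$ are not units modulo $15$.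

\emph{Coupled residues.} It may happen that $H_{15}=\{1,2,4,8\}$, for instance when $2\in\mathcal P$ and all primes in $\mathcal P$ are congruent to $1,2,4$ or $8$ modulo $15$. This subgroup consists of the units that are squares modulo $3$ exactly when they are squares modulo $5$. It projects onto $(\mathbb Z/3\mathbb Z)^*$ and onto $(\mathbb Z/5\mathbb Z)^*$, but it does not contain $11$. Yet the class $8$ is $1$-isolated: $9$ is not a unit, and $7$ is a square modulo $3$ but not modulo $5$. The coupling that excludes $11$ also excludes $7$.

\emph{A single prime.} Suppose $7\in\mathcal Q$ and $H_7=\{1,2,4\}$, the nonzero squares modulo $7$. Then $4$ is $1$-isolated, since $3$ and $5$ are nonsquares.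

The moral is that if $H_M$ is not the full unit group, then it is cut out by multiplicative conditions, and \emph{violating these conditions is a new way for $n+d$ to leave $\mathcal R(\mathcal P)$}. The general proof has the same three cases. If the primes are chosen one after another and large enough, an isolated element exists in each case. The first case is elementary for all $D$.

\begin{lemma}\label{lem:full}
Let $M$ be a product of $2D$ distinct primes, all greater than $D$. Then $(\mathbb Z/M\mathbb Z)^*$ has a $D$-isolated element.
\end{lemma}

\begin{proof}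
Let $q_1,\dots,q_{2D}$ be the primes and $d_1,\dots,d_{2D}$ the integers $d$ with $1\le|d|\le D$. By the Chinese remainder theorem there is $h\in\mathbb Z/M\mathbb Z$ with $h\equiv-d_i\pmod{q_i}$ for all $i$. As $q_i>D\ge|d_i|$, we have $q_i\nmid d_i$, so $h$ is a unit. But $h+d_i\equiv0\pmod{q_i}$, so no $h+d_i$ is a unit.
\end{proof}

For the other two cases a warning is in order. A proper subgroup of $\mathbb F_q^*$ need not have a $D$-isolated element, however large $q$ is: for $H=\{1,-1\}$ and $D\ge2$ there is none, since $-1+2=1$ and $1-2=-1$. So in the single-prime case we need $|H|$ large in terms of $D$. This is cheap, because the powers of a fixed $p\in\mathcal P$ already give many elements of $H_q$ when $q$ is large. But they guarantee only about $\log q/\log p$ elements, so we must be able to treat subgroups whose order is very small compared with $q$. In Section~\ref{sec:char} character sums handle coupled residues and prepare the case of bounded index. Section~\ref{sec:step} treats smaller subgroups by Stepanov's method; there it will suffice that $|H|$ exceeds a constant depending on $D$.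

\section{Bounded index: prescribing characters at consecutive points}\label{sec:char}

A subgroup $H\le\mathbb F_q^*$ of index $k$ is the kernel of a surjective homomorphism $\theta:\mathbb F_q^*\to\mathbb Z/k\mathbb Z$, because $\mathbb F_q^*$ is cyclic. To make $y\in H$ isolated it suffices that $y+d\ne0$, $\theta(y)=0$ and $\theta(y+d)\ne0$ for $1\le|d|\le D$. For bounded $k$ and large $q$ the values of $\theta$ at $2D+1$ consecutive points can all be prescribed.

Weil's theorem is the tool. Let $\chi$ be a multiplicative character of $\mathbb F_q$ of order $k\ge2$, with $\chi(0)=0$. Let $g\in\mathbb F_q[X]$ be monic of positive degree, not a $k$-th power of a polynomial, with $m'$ distinct roots in its splitting field. Then $\bigl|\sum_{y\in\mathbb F_q}\chi(g(y))\bigr|\le(m'-1)\sqrt q$; see \cite[Thm.~5.41]{LN}.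

\begin{lemma}\label{lem:char}
For $D\ge1$ and $K\ge2$ there is $q_1(D,K)$ such that for every prime $q\ge q_1(D,K)$, every $2\le k\le K$, every surjective homomorphism $\theta:\mathbb F_q^*\to\mathbb Z/k\mathbb Z$ and all $(c_d)_{|d|\le D}$ in $\mathbb Z/k\mathbb Z$, there is $y\in\mathbb F_q$ with $y+d\neq0$ and $\theta(y+d)=c_d$ for all integers $d$ with $|d|\le D$.
\end{lemma}

\begin{proof}
Let $m=2D+1$ and assume $q>m$, so that the $m$ elements $-d$ of $\mathbb F_q$ are distinct. Write $e(u)=e^{2\pi iu}$, and let $\chi(y)=e(\theta(y)/k)$ for $y\ne0$, $\chi(0)=0$. This is a multiplicative character of order $k$, since $\theta$ is surjective. For $y\ne0$ the condition $\theta(y)=c$ is detected by $\frac1k\sum_{j=0}^{k-1}e(-jc/k)\chi(y)^j$, which is $1$ if the condition holds and $0$ otherwise. Multiplying these expressions, with $y+d$ and $c_d$ in place of $y$ and $c$, over $|d|\le D$ and summing over all $y$ with every $y+d\ne0$, we see that the number of suitable $y$ equals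
\[
k^{-m}\sum_{(j_d)\in\{0,\dots,k-1\}^m}e\Bigl(-\sum_d\frac{j_dc_d}{k}\Bigr)\sum_{\substack{y\in\mathbb F_q\\ y\ne-d\ (|d|\le D)}}\chi\Bigl(\prod_d(y+d)^{j_d}\Bigr).
\]
The term with all $j_d=0$ contributes $k^{-m}(q-m)$. For any other $(j_d)$ the polynomial $\prod_d(X+d)^{j_d}$ has at most $m$ distinct roots and is not a $k$-th power, since one of its roots has multiplicity $j_d$ with $0<j_d<k$. By Weil's theorem the sum over all $y\in\mathbb F_q$ is at most $(m-1)\sqrt q$ in absolute value, and omitting $m$ values of $y$ changes it by at most $m$. There are fewer than $k^m$ such terms, so the number of suitable $y$ is at least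
\[
k^{-m}(q-m)-(m-1)\sqrt q-m\ \ge\ K^{-m}(q-m)-(m-1)\sqrt q-m .
\]
This is positive for all $q$ beyond some bound depending only on $D$ and $K$.
\end{proof}

We first use the lemma for the coupled case. A subgroup of a product of two groups that projects onto both factors is described by an identification of quotients of the factors (Goursat's lemma); the short argument is included in the proof.

\begin{proposition}\label{prop:glue}
For $M,D\in\mathbb N$ there is $q_2(M,D)$ such that the following holds for every prime $q\ge q_2(M,D)$ with $q\nmid M$. If $H$ is a proper subgroup of $(\mathbb Z/Mq\mathbb Z)^*$ whose reductions modulo $M$ and modulo $q$ are $(\mathbb Z/M\mathbb Z)^*$ and $\mathbb F_q^*$, then $H$ has a $D$-isolated element.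
\end{proposition}

\begin{proof}
Let $q_2(M,D)=q_1(D,\max(M,2))$ and $G=(\mathbb Z/M\mathbb Z)^*$. By the Chinese remainder theorem we identify $\mathbb Z/Mq\mathbb Z$ with $\mathbb Z/M\mathbb Z\times\mathbb F_q$, so that $H\le G\times\mathbb F_q^*$, and adding an integer $d$ means adding it in both coordinates.

Let $N=\{y\in\mathbb F_q^*:(1,y)\in H\}$. For $x\in G$ the set $\{y:(x,y)\in H\}$ is nonempty, since $H$ projects onto $G$. It is a coset of $N$: if $(x,y)\in H$, then $(x,y')\in H$ if and only if $(1,y'/y)\in H$. Call this coset $\psi(x)$. Since $H$ is closed under multiplication, $\psi:G\to\mathbb F_q^*/N$ is a homomorphism. It is surjective because $H$ projects onto $\mathbb F_q^*$. Let $k=|\mathbb F_q^*/N|$; then $k\le|G|\le M$. As a quotient of a cyclic group, $\mathbb F_q^*/N$ is cyclic. Identifying it with $\mathbb Z/k\mathbb Z$, we obtain from $\psi$ and from the quotient map $\mathbb F_q^*\to\mathbb F_q^*/N$ surjections $\theta':G\to\mathbb Z/k\mathbb Z$ and $\theta:\mathbb F_q^*\to\mathbb Z/k\mathbb Z$ with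
\[
H=\{(x,y)\in G\times\mathbb F_q^*:\ \theta'(x)=\theta(y)\}.
\]
Since $H$ is proper, $k\ge2$. So $2\le k\le\max(M,2)$, and Lemma~\ref{lem:char} applies to $\theta$.

Fix any $x\in G$. We choose $y$ so that $(x,y)$ satisfies the coupling and every $(x+d,y+d)$ with $x+d\in G$ violates it. By Lemma~\ref{lem:char} there is $y$ with $y+d\ne0$ for $|d|\le D$, with $\theta(y)=\theta'(x)$, and with $\theta(y+d)=\theta'(x+d)+1$ for each $d$ such that $1\le|d|\le D$ and $x+d\in G$; the remaining values $c_d$ are chosen arbitrarily. Then $(x,y)\in H$. For $1\le|d|\le D$ either $x+d\notin G$, or $\theta(y+d)\ne\theta'(x+d)$ because $1\neq0$ in $\mathbb Z/k\mathbb Z$. In both cases $(x+d,y+d)\notin H$.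
\end{proof}

Here the order $k$ of the common quotient is bounded by $M$, however large $q$ is; this is why Weil's bound suffices. For one prime we have no such bound: the powers of $p$ only show that the index $k$ of $H_q$ is at most about $q\log p/\log q$, while the proof of Lemma~\ref{lem:char} gives nothing once $k^{2D+1}\ge\sqrt q$.

\section{Large index: Stepanov's method}\label{sec:step}

Let $H\le\mathbb F_q^*$ have order $t$. If $H$ has no $D$-isolated element, then $H$ is the union of the $2D$ sets $\{x\in H:x+d\in H\}$ with $1\le|d|\le D$. So it is enough to show that each of them has fewer than $t/(2D)$ elements. For $H=\mathbb F_q^*$ such a set has $q-2$ elements when $q\nmid d$, so an upper bound on $t$ relative to $q$ is needed. The example $\{1,-1\}$ shows that a lower bound on $t$ is needed as well.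

The bound comes from a nonzero auxiliary polynomial of controlled degree that vanishes to high order on the set in question. The next lemma will serve to show that this polynomial is not zero. Its degree condition cannot be dropped, as $X^q-1=(X-1)^q$ shows.

\begin{lemma}\label{lem:sparse}
Let $q$ be a prime. If $g\in\mathbb F_q[X]$ is nonzero with exactly $w$ nonzero terms and $\deg g<q$, then every nonzero root of $g$ in $\mathbb F_q$ has multiplicity at most $w-1$.
\end{lemma}

\begin{proof}
We use induction on $w$. A single term $cX^a$ has no nonzero root. Let $w\ge2$. Dividing by a power of $X$ changes neither $w$ nor the multiplicities of nonzero roots, so we may assume that $g$ has a nonzero constant term. The other exponents lie in $[1,q-1]$ and are nonzero in $\mathbb F_q$. Therefore $g'$ has exactly $w-1$ nonzero terms, and by induction a nonzero root of $g'$ has multiplicity at most $w-2$. A nonzero root of $g$ of multiplicity $\mu\ge2$ is a root of $g'$ of multiplicity at least $\mu-1$. So $\mu\le w-1$, and this also holds for $\mu=1$.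
\end{proof}

\begin{lemma}\label{lem:step}
Let $q$ be a prime, $H\le\mathbb F_q^*$ a subgroup of order $t$, $d\in\mathbb F_q^*$, and let $\beta\in\mathbb N$ satisfy $4\beta^3\le t\le q/(2\beta)$. Then
\[
|\{x\in H:\ x+d\in H\}|<\frac{3t}{\beta}.
\]
\end{lemma}

\begin{proof}
Since $\mathbb F_q^*$ is cyclic, $H=\{x:x^t=1\}$, and the set in question is
\[
S=\{x\in\mathbb F_q:\ x^t=(x+d)^t=1\}.
\]
Let $A=R=2\beta^2$ and $B=2\beta$. We look for a nonzero polynomial
\[
\Phi(X)=\sum_{0\le a<A}\ \sum_{0\le b,c<B}\lambda_{abc}\,X^{a+tb}(X+d)^{tc},\qquad \lambda_{abc}\in\mathbb F_q,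
\]
that vanishes to order at least $R$ at every point of $S$. The degree of $\Phi$ may be of order $tB$. But on $S$ the factors $X^{tb}$ and $(X+d)^{tc}$ equal $1$, so on $S$ the derivatives $\Phi^{(r)}$ with $0\le r<R$ agree, up to nonzero factors, with polynomials of degree less than $A+R$. Therefore vanishing to order $R$ on all of $S$ costs few linear conditions, and their number does not depend on $|S|$.

\emph{The linear conditions.} For integers $\alpha,\gamma,r\ge0$, Leibniz' rule gives
\[
[X(X+d)]^r\Bigl(\frac{d}{dX}\Bigr)^{r}X^\alpha(X+d)^\gamma=X^\alpha(X+d)^\gamma\,W_{r,\alpha,\gamma}(X),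
\]
\[
W_{r,\alpha,\gamma}(X)=\sum_{j=0}^r\binom rj(\alpha)_j(\gamma)_{r-j}\,X^{r-j}(X+d)^{j},
\]
where $(\alpha)_j=\alpha(\alpha-1)\cdots(\alpha-j+1)$; so $\deg W_{r,\alpha,\gamma}\le r$. (For $r=1$ this says that $W_{1,\alpha,\gamma}=\alpha(X+d)+\gamma X$.) Hence for $x\in S$
\[
[x(x+d)]^r\,\Phi^{(r)}(x)=\Theta_r(x),\qquad \Theta_r(X)=\sum_{a,b,c}\lambda_{abc}\,X^a\,W_{r,\,a+tb,\,tc}(X),
\]
and $\deg\Theta_r\le A-1+r$. We require $\Theta_r=0$ as a polynomial for $0\le r<R$. This is a system of
\[
\sum_{r=0}^{R-1}(A+r)=AR+\frac{R(R-1)}2<\frac32R^2=6\beta^4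
\]
homogeneous linear equations in the $AB^2=8\beta^4$ unknowns $\lambda_{abc}$. So there is a nontrivial solution; we fix one.

\emph{$\Phi\neq0$.} A nontrivial choice of coefficients might still give $\Phi=0$; the bounds on $t$ exclude this. Write
\[
\Phi=\sum_{0\le c<B}Q_c(X)\,(X+d)^{tc},\qquad Q_c(X)=\sum_{a,b}\lambda_{abc}X^{a+tb}.
\]
As $A=2\beta^2\le4\beta^3\le t$, for fixed $c$ the exponents $a+tb$ are distinct, so some $Q_c$ is nonzero. Let $c_0$ be the least $c$ with $Q_c\ne0$. If $\Phi=0$, then dividing by $(X+d)^{tc_0}$ shows that $(X+d)^t\mid Q_{c_0}$. On the other hand, $Q_{c_0}$ has at most $AB=4\beta^3\le t$ nonzero terms, and its degree is at most $A-1+t(B-1)<tB=2\beta t\le q$. By Lemma~\ref{lem:sparse} its nonzero root $-d$ has multiplicity at most $t-1$, a contradiction.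

\emph{Counting zeros.} Let $x\in S$. Since $x(x+d)\ne0$ and $\Theta_r=0$, we have $\Phi^{(r)}(x)=0$ for $0\le r<R$. Expand $\Phi=\sum_r\varphi_r(X-x)^r$; then $\Phi^{(r)}(x)=r!\,\varphi_r$. As $R=A\le t<q$, the numbers $r!$ with $r<R$ are invertible in $\mathbb F_q$. So $\varphi_r=0$ for $r<R$, that is, $(X-x)^R\mid\Phi$. This holds for every $x\in S$. As $\Phi\ne0$, it follows that $R|S|\le\deg\Phi<A+2tB$, and therefore
\[
|S|<1+\frac{2tB}{R}=1+\frac{2t}{\beta}\le\frac{3t}{\beta},
\]
because $\beta\le t$.
\end{proof}

We now combine the two methods. With $\beta=6D$ the bound of Lemma~\ref{lem:step} is exactly the bound $t/(2D)$ needed above, and its hypotheses leave out, among subgroups of order at least $4(6D)^3=864D^3$, only those of index less than $12D$. These are covered by Lemma~\ref{lem:char}.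

\begin{proposition}\label{prop:one}
For every $D\in\mathbb N$ there is $q_3(D)$ such that for every prime $q\ge q_3(D)$, every proper subgroup $H$ of $\mathbb F_q^*$ with $|H|\ge864D^3$ has a $D$-isolated element.
\end{proposition}

\begin{proof}
Let $q_3(D)=q_1(D,12D)$, let $q\ge q_3(D)$ and $t=|H|$. From $q>t\ge 864D^3$ it follows that $q>D$, so the integers $d$ with $1\le|d|\le D$ are nonzero in $\mathbb F_q$.

\emph{Case $t\le q/(12D)$.} Lemma~\ref{lem:step} applies with $\beta=6D$, as $4\beta^3=864D^3$ and $2\beta=12D$. Each of the $2D$ sets $\{x\in H:x+d\in H\}$ has fewer than $3t/(6D)=t/(2D)$ elements. So their union is not all of $H$, and an element of $H$ outside the union is $D$-isolated.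

\emph{Case $t>q/(12D)$.} The index $k=(q-1)/t$ satisfies $2\le k<12D$. Let $\theta:\mathbb F_q^*\to\mathbb Z/k\mathbb Z$ be a surjection with kernel $H$. Lemma~\ref{lem:char} with $K=12D$, $c_0=0$ and $c_d=1$ for $1\le|d|\le D$ gives $y$ with $\theta(y)=0$ and $\theta(y+d)=1\ne0$ for $1\le|d|\le D$. Thus $y\in H$ is $D$-isolated in $H$.
\end{proof}

\section{End of the proof: (1) implies (2)}

Let $\mathcal Q$ be infinite, and let $D\in\mathbb N$. Fix $p\in\mathcal P$. Since $\mathcal Q$ is infinite, we can choose primes $q_1<q_2<\dots<q_{2D}$ in $\mathcal Q$ one after another such that, with $M_0=1$ and $M_i=q_1\cdots q_i$,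
\[
q_i>D,\qquad q_i\ge p^{864D^3},\qquad q_i\ge q_3(D),\qquad q_i\ge q_2(M_{i-1},D)
\qquad(1\le i\le 2D).
\]
The numbers $1,p,p^2,\dots,p^{864D^3-1}$ lie in $\mathcal R(\mathcal P)$, are smaller than $q_i$, and so are distinct modulo $q_i$. Therefore $|H_{q_i}|\ge864D^3$. Exactly one of the following cases occurs.

\emph{(a) $H_{q_i}\ne\mathbb F_{q_i}^*$ for some $i$.} By Proposition~\ref{prop:one}, $H_{q_i}$ has a $D$-isolated element.

\emph{(b) $H_{q_i}=\mathbb F_{q_i}^*$ for all $i$, but $H_{M_i}\neq(\mathbb Z/M_i\mathbb Z)^*$ for some $i$.} Take the least such $i$. As $M_1=q_1$, we have $i\ge2$, and $H_{M_{i-1}}=(\mathbb Z/M_{i-1}\mathbb Z)^*$. So $H_{M_i}$ is a proper subgroup of $(\mathbb Z/M_{i-1}q_i\mathbb Z)^*$ whose reductions modulo $M_{i-1}$ and modulo $q_i$ are the full unit groups. By Proposition~\ref{prop:glue}, $H_{M_i}$ has a $D$-isolated element.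

\emph{(c) $H_{M_i}=(\mathbb Z/M_i\mathbb Z)^*$ for all $i$.} (These equalities imply $H_{q_i}=\mathbb F_{q_i}^*$ for all $i$, because $q_i\mid M_i$.) Then $H_{M_{2D}}$ has a $D$-isolated element by Lemma~\ref{lem:full}.

In each case some $H_M$ has a $D$-isolated element, and Lemma~\ref{lem:lift} gives infinitely many $n\in\mathcal R(\mathcal P)$ with $\mathcal R(\mathcal P)\cap[n-D,n+D]=\{n\}$. As $D$ was arbitrary, (2) holds, and the proof of Theorem~\ref{thm:main} is complete. \qed

\begin{thebibliography}{9}
\bibitem{source} \emph{On Additive And Multiplicative Decompositions Of Sets Of Integers Composed From A Given Set Of Primes, I. (Additive Decompositions.)}, \texttt{http://real.mtak.hu/132611/1/segysegIII\_revised.pdf}.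
\bibitem{LN} Lidl and Niederreiter, \emph{Finite Fields}.
\end{thebibliography}

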